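\title{The $\Box_1\Box_2$-fragment of $\mathbf{L}(\mathbb{Z},<)\times\mathbf{L}(\mathbb{Z},<)$ is undecidable}

\begin{abstract}
Reading the box of unimodal logic as the composition $\Box_1\Box_2$ in a product of two linear frames gives the modal logic of the relation ``both coordinates increase''. For $(\mathbb Q,<)^2$ and $(\mathbb R,<)^2$ this logic is decidable. We show that for the product logic $\mathbf L(\mathbb Z,<)\times\mathbf L(\mathbb Z,<)$ it is $\Pi^0_1$-hard, hence undecidable and not recursively enumerable. The proof reduces the halting problem for two-counter machines. A formula forces two parallel discrete antidiagonals in any product of two frames for $\mathbf L(\mathbb Z,<)$; one of them carries a word, the other serves as a ruler, and the counters are coded as lags between periodic signals in the word. The lower bound extends to other products of discrete linear logics, and for the single frame $(\mathbb Z,<)^2$ the fragment is $\Pi^0_1$-complete.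
\end{abstract}

\section{Introduction}\label{sec:intro}

\emph{Unimodal} formulas are built from countably many propositional variables, the constant $\bot$, the connective $\to$ and one box $\Box$; \emph{bimodal} formulas are built in the same way with two boxes $\Box_1,\Box_2$. The other Boolean connectives are abbreviations, $\Diamond=\neg\Box\neg$, and $\Diamond^k$ is a string of $k$ diamonds. A \emph{frame} is a set with one binary relation for each box. A \emph{model} on a frame is given by a valuation $V$, which assigns a set of points to each variable; a formula $\Box A$ is true at a point $w$ if $A$ is true at every point to which $w$ is related, and the Boolean connectives have their usual meaning. A formula is \emph{satisfiable} in a frame if it is true at some point of some model on it, and \emph{valid} if its negation is not satisfiable. The set of formulas valid in a frame $F$ is its logic $\mathbf L(F)$, and $F$ \emph{validates} a set $L$ of formulas if $L\subseteq\mathbf L(F)$.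

The \emph{product} of frames $F_1=(W_1,R)$ and $F_2=(W_2,S)$ is the bimodal frame $F_1\times F_2=(W_1\times W_2,R_1,R_2)$, where
\[
(x,y)R_1(x',y')\iff xRx'\text{ and }y=y',\qquad (x,y)R_2(x',y')\iff x=x'\text{ and }ySy'.
\]
We write $F^2=F\times F$. For unimodal logics $L_1,L_2$, the \emph{product logic} $L_1\times L_2$ is the set of bimodal formulas valid in all products $F_1\times F_2$ in which $F_i$ validates $L_i$. Let $\varphi$ be the translation of unimodal into bimodal formulas that fixes variables and $\bot$, commutes with $\to$, and satisfies $\varphi(\Box A)=\Box_1\Box_2\varphi(A)$. The \emph{$\varphi$-fragment} of a bimodal logic $L$ is $\{A:\varphi(A)\in L\}$.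

The fragment has a direct geometric meaning. For frames $(W_1,<)$ and $(W_2,<)$ put
\[
(x,y)\ll(x',y')\iff x<x'\text{ and }y<y'.
\]
The formula $\Box_1\Box_2B$ is true at $(x,y)$ if and only if $B$ is true at all $(x',y')\gg(x,y)$. By induction on $A$, therefore, $\varphi(A)$ is true at a point of a model on $F_1\times F_2$ if and only if $A$ is true at that point in $(W_1\times W_2,\ll)$ under the same valuation. So the $\varphi$-fragment of the logic of a class of products is the unimodal logic of the corresponding frames $(W_1\times W_2,\ll)$, and from now on we work with these frames. On $\mathbb R^2$, in the coordinates $t=x+y$ and $\xi=x-y$, the relation $\ll$ reads $|\xi'-\xi|<t'-t$: a point is related to the interior of its future light cone in two-dimensional spacetime.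

It is known that the $\varphi$-fragments of $\mathbf L((\mathbb R,<)^2)$ and $\mathbf L((\mathbb Q,<)^2)$ coincide and form a decidable logic, even though $\mathbf L((\mathbb R,<)^2)$ is $\Pi^1_1$-complete and $\mathbf L((\mathbb Q,<)^2)=\mathbf L(\mathbb Q,<)\times\mathbf L(\mathbb Q,<)$ is undecidable, although recursively enumerable. In \cite{AiML} it is posed as an open problem whether all $\varphi$-fragments of products of linear modal logics are decidable, and $\mathbf L(\mathbb Z,<)\times\mathbf L(\mathbb Z,<)$ is singled out as probably the most interesting unknown case. This is the question we answer: \emph{is the $\varphi$-fragment of $\mathbf L(\mathbb Z,<)\times\mathbf L(\mathbb Z,<)$ decidable?}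

One might guess that it is. The bimodal language moves along a row or along a column separately, which is what the description of a grid requires. The fragment has no such move, and discreteness does not seem to supply one: if $p$ is true only at the origin of $\mathbb Z^2$, then $\Diamond p\wedge\neg\Diamond\Diamond p$, the natural attempt to say ``one step before $p$'', holds not only at $(-1,-1)$ but at all points $(-1,y)$ with $y\le-1$ and $(x,-1)$ with $x\le -1$. Nevertheless the answer is negative. Recall that a set of formulas is \emph{$\Pi^0_1$-hard} if every set with recursively enumerable (r.e.) complement is many-one reducible to it, and \emph{$\Pi^0_1$-complete} if moreover its own complement is r.e.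

\begin{theorem}\label{thm:main}
The $\varphi$-fragments of $\mathbf L(\mathbb Z,<)\times\mathbf L(\mathbb Z,<)$ and of $\mathbf L((\mathbb Z,<)^2)$ are undecidable, $\Pi^0_1$-hard, and not recursively enumerable.
\end{theorem}

Thus, in contrast with the cases of $\mathbb Q$ and $\mathbb R$, not all $\varphi$-fragments of products of linear modal logics are decidable. Theorem~\ref{thm:other} extends the lower bound to other products, and Theorem~\ref{thm:upper} shows that for the single frame $(\mathbb Z,<)^2$ the fragment is exactly $\Pi^0_1$-complete. The exact complexity of the fragment of the product logic $\mathbf L(\mathbb Z,<)\times\mathbf L(\mathbb Z,<)$ beyond $\Pi^0_1$-hardness is not determined here.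

The proof gives up the grid and uses a line, the antidiagonal $\{(n,-n):n\in\mathbb Z\}$. Every point below it is related to a finite interval of it, and every finite interval arises in this way, so a formula $\Box\Gamma$ can constrain all intervals of a word written on the antidiagonal. A second antidiagonal at distance $M$ allows $\Gamma$ to compare the length of an interval with $M+1$, $M+2$, $M+3$, where $M$ is chosen by the model and does not occur in the formula (Section~\ref{sec:windows}). This is enough to code the run of a two-counter machine (Sections~\ref{sec:words} and~\ref{sec:formula}). The main work is to show that $\Gamma$ forces this picture, not only in $\mathbb Z^2$ but in a product of arbitrary frames for $\mathbf L(\mathbb Z,<)$ (Sections~\ref{sec:rigid} and~\ref{sec:read}).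

\section{Frames for $\mathbf L(\mathbb Z,<)$ and the reduction}\label{sec:frames}

For a frame $(W,<)$ and $w\in W$ let $w{\uparrow}=\{u:w<u\}$. We write $u\ge x$ for ``$u=x$ or $x<u$''. The relation $<$ is not assumed irreflexive: $w$ is \emph{reflexive} if $w<w$ and \emph{irreflexive} otherwise. If the relation is transitive, the truth of a formula at $w$ depends only on the restriction of the model to $\{w\}\cup w{\uparrow}$, by induction on the formula.

The product logic quantifies over all frames that validate $\mathbf L(\mathbb Z,<)$. We isolate the three properties of these frames that the proof uses. Let $\mathcal Z$ be the class of frames $(W,<)$ such that: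
\begin{itemize}
\item[(Tr)] $<$ is transitive;
\item[(Con)] if $w<u$ and $w<v$, then $u<v$ or $u=v$ or $v<u$;
\item[(Max)] if $S\subseteq W$, $w<v$, $S\cap w{\uparrow}\ne\emptyset$ and $S\cap v{\uparrow}=\emptyset$, then some $s\in S\cap w{\uparrow}$ satisfies $s{\uparrow}\cap S=\emptyset$.
\end{itemize}
Condition (Max) says that a set which occurs above the \emph{base} $w$ but not above the \emph{bound} $v$ has a last element above $w$. It expresses discreteness: in $(\mathbb Q,<)$ it fails for $w=0$, $v=1$ and $S=\{u:0<u<1\}$.

\begin{lemma}\label{lem:frames}
The formulas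
\begin{gather}
\Box p\to\Box\Box p,\label{ax:4}\\
\Box(p\wedge\Box p\to q)\vee\Box(q\wedge\Box q\to p),\label{ax:3}\\
\Box(\Box p\to p)\to(\Diamond\Box p\to\Box p)\label{ax:Z}
\end{gather}
are valid in $(\mathbb Z,<)$, and every frame that validates them belongs to $\mathcal Z$. In particular every frame that validates $\mathbf L(\mathbb Z,<)$ belongs to $\mathcal Z$.
\end{lemma}

\begin{proof}
Formula \eqref{ax:4} is valid in every transitive frame. If \eqref{ax:3} fails at $w$, there are $u,v>w$ with $p\wedge\Box p\wedge\neg q$ true at $u$ and $q\wedge\Box q\wedge\neg p$ true at $v$; each of $u=v$, $u<v$, $v<u$ is then contradictory, so \eqref{ax:3} is valid in every linear order. For \eqref{ax:Z}, let $\Box p\to p$ hold at all integers above $x$ and let $\Box p$ hold at $y>x$. Then $p$ holds above $y$, and successively at $y,y-1,\dots,x+1$.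

Conversely, let $(W,<)$ validate the three formulas. For (Tr), given $w<u<v$, take $V(p)=w{\uparrow}$; then $\Box p$, hence $\Box\Box p$, holds at $w$, so $v\in w{\uparrow}$. If (Con) fails for $w,u,v$, take $V(p)=\{u\}\cup u{\uparrow}$ and $V(q)=\{v\}\cup v{\uparrow}$; then $p\wedge\Box p\wedge\neg q$ holds at $u$ and $q\wedge\Box q\wedge\neg p$ holds at $v$, so \eqref{ax:3} fails at $w$. For (Max) take $V(p)=W\setminus S$. Then $\Box p$ holds at $v$ and fails at $w$, so by \eqref{ax:Z} the formula $\Box(\Box p\to p)$ fails at $w$: some $s>w$ satisfies $\Box p\wedge\neg p$, which means $s\in S$ and $s{\uparrow}\cap S=\emptyset$.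
\end{proof}

\begin{example}\label{ex:frames}
Frames for $\mathbf L(\mathbb Z,<)$ can differ from $\mathbb Z$ in two ways that matter below.

(i) \emph{Reflexive points.} The frame with one reflexive point validates $\mathbf L(\mathbb Z,<)$: under the corresponding constant valuation on $\mathbb Z$, every formula has at all integers the truth value that it has at the reflexive point.

(ii) \emph{Missing successors.} The order $\{-\infty\}\cup\mathbb Z$ validates $\mathbf L(\mathbb Z,<)$, and $-\infty$ has no immediate successor. Indeed, let $A$ be false at $-\infty$. Choose an integer $n$ such that every subformula $\Box B$ of $A$ that is false at $-\infty$ has a point above $n$ where $B$ is false, and give the variables at $n$ their values at $-\infty$. Truth values above $n$ do not change, and each subformula of $A$ now has at $n$ the value that it had at $-\infty$. So $A$ is not valid in $(\mathbb Z,<)$.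
\end{example}

A \emph{two-counter Minsky machine} $\mathcal M$ has a finite set $Q$ of states containing an initial state $q_{in}$ and a halting state $q_h\ne q_{in}$, and two counters $c_1,c_2$ with values in $\mathbb N=\{0,1,2,\dots\}$. Each state $q\ne q_h$ carries one instruction: either $\mathrm{Inc}(r,q_1)$, ``increment $c_r$ and go to $q_1$'', or $\mathrm{Jzd}(r,q_1,q_2)$, ``if $c_r=0$ go to $q_1$, otherwise decrement $c_r$ and go to $q_2$''. The \emph{run} of $\mathcal M$ is the sequence of configurations $(q,c_1,c_2)$ that starts at $(q_{in},0,0)$; we let a configuration with state $q_h$ repeat forever. The machine \emph{halts} if its run reaches $q_h$. The set of machines that halt is $\Sigma^0_1$-complete \cite{Minsky}: it is r.e., and every r.e.\ set is many-one reducible to it.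

\begin{theorem}\label{thm:red}
There is a computable map $\mathcal M\mapsto\Psi_{\mathcal M}$ from two-counter Minsky machines to unimodal formulas such that
\begin{enumerate}
\item[(1)] if $\mathcal M$ halts, then $\Psi_{\mathcal M}$ is satisfiable in $(\mathbb Z^2,\ll)$;
\item[(2)] if $\Psi_{\mathcal M}$ is satisfiable in some $(W_1\times W_2,\ll)$ with $(W_1,<),(W_2,<)\in\mathcal Z$, then $\mathcal M$ halts.
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:red}]
Each of the two fragments is the logic of a class of frames $(W_1\times W_2,\ll)$ that contains $(\mathbb Z^2,\ll)$ and, by Lemma~\ref{lem:frames}, has all factors in $\mathcal Z$. If $\mathcal M$ halts, $\neg\Psi_{\mathcal M}$ is not in the fragment by (1); if $\neg\Psi_{\mathcal M}$ is not in the fragment, $\mathcal M$ halts by (2). So $\mathcal M\mapsto\neg\Psi_{\mathcal M}$ reduces the set of non-halting machines to the fragment. That set is $\Pi^0_1$-complete and not r.e., so the fragment is $\Pi^0_1$-hard and not r.e., and hence undecidable.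
\end{proof}

Sections~\ref{sec:windows}--\ref{sec:read} prove Theorem~\ref{thm:red}.

\section{Windows, ribbons and a ruler in $\mathbb Z^2$}\label{sec:windows}

We say that $z$ \emph{sees} $u$ if $z\ll u$. The \emph{depth} of $z=(x,y)\in\mathbb Z^2$ is $s=-(x+y)$, and $\Delta_j=\{(n,-n-j):n\in\mathbb Z\}$ is the antidiagonal of all points of depth $j$. The point $z$ sees $(n,-n-j)$ if and only if $x<n<-y-j=x+s-j$, and it reaches $(n,-n-j)$ in two $\ll$-steps if and only if $x+2\le n\le x+s-j-2$. Hence a point of depth $s$
\begin{equation}\label{eq:window}
\begin{array}{l}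
\text{sees exactly $\max(0,s-j-1)$ points of $\Delta_j$, with consecutive $n$, and}\\
\text{reaches $\Delta_j$ in two steps if and only if $s-j\ge4$.}
\end{array}
\end{equation}
We call $n$ the \emph{position} of $(n,-n)\in\Delta_0$, and the set of positions seen by $z$ its \emph{window}. The interval of positions from $i$ to $j$ is the window of $(i-1,-j-1)$.

\subsection*{Ribbons} We need a formula that forces a set of points to be such an antidiagonal. Color the points of $\Delta_j$ cyclically with three colors. By \eqref{eq:window}, a point sees all three colors exactly when it reaches $\Delta_j$ in two steps; this ties the spacing of the colored points to the step length of the frame. For variables $p_0,p_1,p_2,h$ put $p=p_0\vee p_1\vee p_2$ and let $\mathrm{Rib}(p_0,p_1,p_2,h)$ be the conjunction of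
\begin{itemize}
\item[(R1)] $p_i\to\neg p_{i'}$ for $i\ne i'$, \quad $p\to\neg h$, \quad $p\to\neg\Diamond p$;
\item[(R2)] $\Diamond\Diamond p\leftrightarrow\Diamond p_0\wedge\Diamond p_1\wedge\Diamond p_2$;
\item[(R3)] $\neg\Diamond\Diamond p\to\bigl(\Diamond h\leftrightarrow\bigvee_{i<i'}(\Diamond p_i\wedge\Diamond p_{i'})\bigr)$.
\end{itemize}
The \emph{standard ribbon at depth $j$} is the valuation that makes $p_i$ true exactly at the points $(n,-n-j)$ with $n\equiv i\pmod 3$, and $h$ true exactly on $\Delta_{j+1}$ (Figure~\ref{fig:ribbons}).

\begin{lemma}\label{lem:standard}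
In the standard ribbon at depth $j$, $\mathrm{Rib}(p_0,p_1,p_2,h)$ is true at every point of $(\mathbb Z^2,\ll)$.
\end{lemma}

\begin{proof}
For a point of depth $s$, \eqref{eq:window} applied to $\Delta_j$ and $\Delta_{j+1}$ gives
\[
\begin{array}{l|cccc}
s-j&\le1&2&3&\ge4\\\hline
\text{colors seen}&0&1&2&3\\
\Diamond h&\text{false}&\text{false}&\text{true}&\text{true}\\
\Diamond\Diamond p&\text{false}&\text{false}&\text{false}&\text{true}
\end{array}
\]
This is (R2) and (R3). For (R1), $p$-points have $s-j=0$ and $h$-points have $s-j=1$.
\end{proof}

\begin{figure}[ht]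
\centering
\begin{tikzpicture}[scale=0.72]
\fill[black!10] (-2.5,-2.5) rectangle (3.4,3.4);
\draw[black!25] (-4.4,-4.4) grid (3.4,3.4);
\foreach \x/\y in {-4/3,-3/2,-2/1,-1/0,0/-1,1/-2,2/-3,3/-4}
  \fill (\x,\y) circle (0.08);
\foreach \x/\y in {-4/0,-3/-1,-2/-2,-1/-3,0/-4}
  \draw[fill=white] (\x,\y) circle (0.08);
\foreach \x/\y/\z in {-3/3/0,-2/2/1,-1/1/2,0/0/0,1/-1/1,2/-2/2,3/-3/0}
  \node[circle,draw,fill=white,inner sep=1.3pt] at (\x,\y) {\scriptsize$\z$};
\foreach \x/\y/\z in {-4/1/2,-3/0/0,-2/-1/1,-1/-2/2,0/-3/0,1/-4/1}
  \node[rectangle,draw,fill=white,inner sep=2.2pt] at (\x,\y) {\scriptsize$\z$};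
\node at (-3,-3) {$\ast$};
\node[below left] at (-3,-3) {$z$};
\end{tikzpicture}
\caption{Two standard ribbons in $\mathbb Z^2$. Large circles are the $p$-points at depth $0$ with their colors, black dots are the $h$-points; squares are the $p'$-points at depth $M=3$ with their colors, small white dots are the $h'$-points. The point $z$ sees the shaded quadrant, which contains $\ell=5$ consecutive $p$-points and $\ell-M=2$ consecutive $p'$-points.}
\label{fig:ribbons}
\end{figure}

The $h$-point $(n,-n-j-1)$ is the coordinatewise minimum of the neighbors $(n,-n-j)$ and $(n+1,-n-j-1)$, so it is seen exactly when both of them are. If two $p$-points lie in one row, their coordinatewise minimum is the left one, where $h$ is forbidden. This is how (R3) excludes two colors in one row, and it cannot be dropped.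

\begin{example}\label{ex:stair}
Let $p$ hold on the staircase $\{(k,-\lfloor k/2\rfloor):k\in\mathbb Z\}$, the $k$th point having color $\lceil k/2\rceil\bmod 3$, and let $h$ hold nowhere. The second coordinate does not increase with $k$, so (R1) holds. The point $(x,y)$ sees the indices $k$ with $x+1\le k\le -2y-1$, and $\Diamond\Diamond p$ holds there if and only if $x+2\le-2y-3$, that is, if and only if at least four indices are seen. With $n=-y-1$ the largest index is $2n+1$, and the indices $2n-2,\dots,2n+1$ have colors $n-1,n,n,n+1$. So three colors are seen exactly when four indices are, and (R2) holds everywhere, although every row contains two $p$-points.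
\end{example}

\subsection*{The ruler} Take the standard ribbon at depth $0$ and a second one at depth $M\ge2$, in variables $p'_0,p'_1,p'_2,h'$, with $p'=p'_0\vee p'_1\vee p'_2$. By \eqref{eq:window}, a point whose window has length $\ell$ sees $\max(0,\ell-M)$ consecutive $p'$-points. For $k=1,2,3$ let $\lambda_k$ be the formula saying that at least $k$ of $\Diamond p'_0,\Diamond p'_1,\Diamond p'_2$ hold. Then, for such a point,
\begin{equation}\label{eq:ruler}
\lambda_k\text{ is true}\iff \ell\ge M+k\qquad(k=1,2,3).
\end{equation}
Suppose that $\Delta_0$ is cut into marked blocks of consecutive positions and that a block of length $b$ is meant to have length $M+e$ with $e\in\{0,1\}$. The longest window inside the block has length $b$, so $b\le M+e$ says that no window inside the block satisfies $\lambda_{1+e}$. The shortest window that contains the block and a position on each side has length $b+2$, so $b\ge M+e$ says that it satisfies $\lambda_{2+e}$. The three formulas $\lambda_1,\lambda_2,\lambda_3$ are thus exactly what is needed to prescribe, block by block, one of the two lengths $M$ and $M+1$.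

\section{Runs as words}\label{sec:words}

This section involves no modal logic. We code a run by a word in which only two kinds of conditions have to be enforced: conditions on adjacent letters, and the condition that certain blocks have length $M$ or $M+1$.

The word has three \emph{tracks} $r=0,1,2$, each cut into blocks. Track $0$ is the \emph{clock}: its $m$th block corresponds to the $m$th configuration. The value $c_r(m)$ is the lag between the start of the $m$th block of the clock and the start of the $m$th block of track $r$. To increment $c_r$, give track $r$ a block of length $M+1$ and the other tracks blocks of length $M$. To decrement $c_r$, give track $r$ a block of length $M$ and both other tracks blocks of length $M+1$. The test $c_r=0$ is local: track $r$ starts a block together with the clock. The number $M$ must exceed all counter values of the run. It cannot be computed from $\mathcal M$, since a computable bound on the counters of halting runs would make halting decidable; this is why the ruler is left to the model.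

\subsection*{Labels} Let $d\notin Q$ be a \emph{dummy state}, used to pad the word on the left. A \emph{label} is a triple $\theta=(q,\zeta_1,\zeta_2)$ with $q\in Q\cup\{d\}$ and $\zeta_1,\zeta_2\in\{0,1\}$; the label \emph{of a configuration} $(q,c_1,c_2)$ has $\zeta_r=1$ if and only if $c_r=0$. Define $\delta_0(\theta),\delta_1(\theta),\delta_2(\theta)\in\{0,1\}$ and, for $q\in Q$, the state $\nu(\theta)\in Q$ by the following table; for $q\in\{q_h,d\}$ all three $\delta$ vanish.
\[
\begin{array}{l|c|ccc|c}
q&\zeta_r&\delta_0&\delta_r&\delta_{3-r}&\nu\\\hline
\mathrm{Inc}(r,q_1)&\text{any}&0&1&0&q_1\\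
\mathrm{Jzd}(r,q_1,q_2)&1&0&0&0&q_1\\
\mathrm{Jzd}(r,q_1,q_2)&0&1&0&1&q_2\\
q_h&\text{any}&0&0&0&q_h\\
d&\text{any}&0&0&0&
\end{array}
\]
In the first four rows the pair $(\delta_r-\delta_0,\delta_{3-r}-\delta_0)$ is $(1,0)$, $(0,0)$, $(-1,0)$, $(0,0)$, which is the change of the counters. So if $\theta$ is the label of a configuration $(q,c_1,c_2)$, then
\begin{equation}\label{eq:next}
\text{the next configuration is }\bigl(\nu(\theta),\ c_1+\delta_1(\theta)-\delta_0(\theta),\ c_2+\delta_2(\theta)-\delta_0(\theta)\bigr).
\end{equation}

\subsection*{Letters and adjacency} A \emph{letter} is a tuple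
\[
\alpha=\bigl(\theta;(\pi_0,e_0),(\pi_1,e_1),(\pi_2,e_2);o_1,o_2\bigr)
\]
with a label $\theta$, \emph{phases} $\pi_r\in\mathbb Z_4$, \emph{types} $e_r\in\{0,1\}$ and \emph{flags} $o_r\in\{0,1\}$; its \emph{state} is the state of $\theta$. The phase marks the current block of track $r$, the type announces that its length is $M+e_r$, and the flag $o_r$ remembers whether track $r$ has already started a block during the current clock block. For letters $\alpha,\alpha'$, with the components of $\alpha'$ primed, let $(\alpha,\alpha')\in\mathrm{Adj}$ if the following hold.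
\begin{itemize}
\item[(a)] For each $r\in\{0,1,2\}$, either $(\pi'_r,e'_r)=(\pi_r,e_r)$ (track $r$ \emph{continues}), or $\pi'_r=\pi_r+1$ and $e'_r=\delta_r(\theta')$ (track $r$ \emph{steps}).
\item[(b)] If track $0$ continues, then $\theta'=\theta$, and for $r=1,2$: if $r$ steps, then $o_r=0$ and $o'_r=1$; if $r$ continues, then $o'_r=o_r$.
\item[(c)] If track $0$ steps, then $o_1=o_2=1$; for $r=1,2$ we have $\zeta'_r=o'_r=1$ if $r$ steps and $\zeta'_r=o'_r=0$ if $r$ continues; if $q\in Q$, then $q'=\nu(\theta)$; if $q=d$, then $q'\in\{d,q_{in}\}$ and $\zeta'_1=\zeta'_2=1$.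
\end{itemize}
A word $(w_n)$ indexed by an interval of $\mathbb Z$ is \emph{admissible} if $(w_{n-1},w_n)\in\mathrm{Adj}$ whenever both letters exist; track $r$ \emph{steps at $n$} if it steps from $w_{n-1}$ to $w_n$. A \emph{block} of track $r$ is an interval $[s,t]$ of positions such that $r$ steps at $s$ and at $t+1$ and at no $n$ with $s<n\le t$. On a block $(\pi_r,e_r)$ is constant, which defines its phase $\pi$ and type $e$; the phases at $s-1$ and $t+1$ are $\pi-1$ and $\pi+1$. The word is \emph{$M$-calibrated} if every block of type $e$, on every track, has length $M+e$.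

\begin{example}\label{ex:machine}
Let $Q=\{q_{in},q,q_h\}$ with $q_{in}:\mathrm{Inc}(1,q)$ and $q:\mathrm{Jzd}(1,q_h,q)$. The run is $(q_{in},0,0)$, $(q,1,0)$, $(q,0,0)$, $(q_h,0,0)$, and $(\delta_0,\delta_1,\delta_2)$ is $(0,1,0)$, $(1,0,1)$, $(0,0,0)$, $(0,0,0)$. Take $M=2$. The blocks of the clock have lengths $2,3,2,2$ and start at $0,2,5,7$; those of track $1$ have lengths $3,2,2,2$ and start at $0,3,5,7$. Track $2$ coincides with the clock, and $\zeta_2=o_2=1$ throughout.
\[
\begin{array}{c|cc|cc|ccc|cc|cc}
n&-2&-1&0&1&2&3&4&5&6&7&8\\\hline
\text{state}&d&d&q_{in}&q_{in}&q&q&q&q&q&q_h&q_h\\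
\zeta_1&1&1&1&1&0&0&0&1&1&1&1\\
\pi_0&3&3&0&0&1&1&1&2&2&3&3\\
e_0&0&0&0&0&1&1&1&0&0&0&0\\
\pi_1&3&3&0&0&0&1&1&2&2&3&3\\
e_1&0&0&1&1&1&0&0&0&0&0&0\\
o_1&1&1&1&1&0&1&1&1&1&1&1
\end{array}
\]
The lag $3-2=1$ is the value of $c_1$ in the second configuration; the long clock block $[2,4]$ lets track $1$ catch up.
\end{example}

\begin{proposition}\label{prop:toword}
If $\mathcal M$ halts, there are an integer $M\ge2$, an admissible $M$-calibrated word $(w_n)_{n\in\mathbb Z}$ and an integer $n_h\ge0$ such that on each track the blocks cover $\mathbb Z$, the state of $w_{-1}$ is $d$ and the state of $w_{n_h}$ is $q_h$.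
\end{proposition}

\begin{proof}
Let $(q_m,c_1(m),c_2(m))$, $m\ge0$, be the run, with $q_H=q_h$, and put $(q_m,c_1(m),c_2(m))=(d,0,0)$ for $m<0$. Let $\theta_m=(q_m,\zeta_1,\zeta_2)$ with $\zeta_r=1$ if and only if $c_r(m)=0$. Then $c_r(m+1)=c_r(m)+\delta_r(\theta_m)-\delta_0(\theta_m)$ for all $m\in\mathbb Z$: by \eqref{eq:next} for $m\ge0$, and because all terms vanish for $m<0$. The run is constant from $H$ on, so we can fix $M\ge2$ larger than all $c_r(m)$. Define $\tau_m$ for $m\in\mathbb Z$ by $\tau_0=0$ and $\tau_{m+1}=\tau_m+M+\delta_0(\theta_m)$, and put $t_0(m)=\tau_m$ and $t_r(m)=\tau_m+c_r(m)$ for $r=1,2$. Then for $r=0,1,2$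
\begin{equation}\label{eq:times}
t_r(m+1)=t_r(m)+M+\delta_r(\theta_m),\qquad \tau_m\le t_r(m)<\tau_{m+1}.
\end{equation}
Define $w_n$ as follows. If $\tau_m\le n<\tau_{m+1}$, its label is $\theta_m$, and $o_r=1$ if and only if $t_r(m)\le n$. If $t_r(m)\le n<t_r(m+1)$, then $(\pi_r,e_r)=(m\bmod4,\delta_r(\theta_m))$.

We check that $(w_{n-1},w_n)\in\mathrm{Adj}$. If $n$ is not of the form $t_r(m)$, track $r$ continues. If $n=t_r(m)$, the phase passes from $m-1$ to $m$, and the new type is $\delta_r(\theta_m)$, where $\theta_m$ is the label of $w_n$ by \eqref{eq:times}. This is (a). For (b), let $\tau_m<n<\tau_{m+1}$. The label does not change. By \eqref{eq:times}, track $r\in\{1,2\}$ steps at $n$ if and only if $n=t_r(m)$; in this case $o_r$ passes from $0$ to $1$, and otherwise it is unchanged. For (c), let $n=\tau_m$. The flags of $w_{n-1}$ are $1$ because $t_r(m-1)\le\tau_m-1$. Each of the statements ``$r$ steps at $\tau_m$'', ``$\zeta_r=1$ in $\theta_m$'' and ``$o_r=1$ in $w_{\tau_m}$'' is equivalent to $c_r(m)=0$. If $m\ge1$, then $q_m=\nu(\theta_{m-1})$ by \eqref{eq:next}. If $m\le0$, then $q_{m-1}=d$, $q_m\in\{d,q_{in}\}$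 and both counters vanish, so $\zeta_1=\zeta_2=1$ in $\theta_m$.

The blocks of track $r$ are the intervals $[t_r(m),t_r(m+1)-1]$. They cover $\mathbb Z$ and have type $\delta_r(\theta_m)$ and length $M+\delta_r(\theta_m)$. Take $n_h=\tau_H$.
\end{proof}

\begin{proposition}\label{prop:fromword}
Let $w_0,\dots,w_L$ be an admissible word that is $M$-calibrated for some integer $M$. If one of $w_0,w_L$ has state $d$ and the other has state $q_h$, then $\mathcal M$ halts.
\end{proposition}

\begin{proof}
By (b) and (c), state $q_h$ is followed only by $q_h$. So $w_0$ has state $d$ and $w_L$ has state $q_h$.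

\emph{The clock.} Let $\tau_0\ge1$ be the least position whose state is not $d$. By (b) the clock steps at $\tau_0$, and by (c) the label there is $(q_{in},1,1)$. Let $\tau_0<\tau_1<\dots<\tau_J\le L$ be all steps of the clock from $\tau_0$ on. By (b) the label is constant on $[\tau_m,\tau_{m+1}-1]$ for $m<J$ and on $[\tau_J,L]$; call it $\theta_m$, with state $q_m$. Then $q_0=q_{in}$ and $q_J=q_h$, so $J\ge1$, and by (c) and induction $q_m\in Q$ and $q_{m+1}=\nu(\theta_m)$.

\emph{The counter tracks.} Fix $r\in\{1,2\}$ and $m<J$. If $r$ steps at $\tau_m$, then $o_r=1$ at $\tau_m$ by (c), and by (b) the flag stays $1$ and no further step of $r$ occurs before $\tau_{m+1}$. If $r$ does not step at $\tau_m$, then $o_r=0$ at $\tau_m$, while $o_r=1$ at $\tau_{m+1}-1$ by (c) at $\tau_{m+1}$; by (b) there is exactly one step in between. So $r$ steps at exactly one position $t_r(m)\in[\tau_m,\tau_{m+1}-1]$. Put $c_r(m)=t_r(m)-\tau_m\ge0$. By (c), $\zeta_r=1$ in $\theta_m$ if and only if $c_r(m)=0$. Thus $\theta_m$ is the label of the configuration $\gamma_m=(q_m,c_1(m),c_2(m))$, and $\gamma_0=(q_{in},0,0)$.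

\emph{The simulation.} Let $m\le J-2$. The intervals $[\tau_m,\tau_{m+1}-1]$ and $[t_r(m),t_r(m+1)-1]$ are blocks of the clock and of track $r$. Their first letters have label $\theta_m$, so by (a) their types are $\delta_0(\theta_m)$ and $\delta_r(\theta_m)$. Calibration gives $\tau_{m+1}-\tau_m=M+\delta_0(\theta_m)$ and $t_r(m+1)-t_r(m)=M+\delta_r(\theta_m)$, and subtraction gives $c_r(m+1)=c_r(m)+\delta_r(\theta_m)-\delta_0(\theta_m)$. By \eqref{eq:next}, $\gamma_{m+1}$ is the configuration following $\gamma_m$. So $\gamma_0,\dots,\gamma_{J-1}$ is an initial part of the run, and by \eqref{eq:next} the next state is $\nu(\theta_{J-1})=q_J=q_h$.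
\end{proof}

\section{The formula $\Psi_{\mathcal M}$ and its model in $\mathbb Z^2$}\label{sec:formula}

The variables are $p_0,p_1,p_2,h$, then $p'_0,p'_1,p'_2,h'$, and one variable for each letter $\alpha$, denoted again by $\alpha$. Colors, the indices of $p_i$, are taken modulo $3$. Square brackets denote the disjunction of all letters with a property: $[r{:}\pi,e]$ for $(\pi_r,e_r)=(\pi,e)$, $[r{:}\pi]$ for $\pi_r=\pi$, and $[d]$, $[q_h]$ for the state being $d$, $q_h$. Let $\Gamma$ be the conjunction of
\begin{itemize}
\item[($\Gamma$1)] $\mathrm{Rib}(p_0,p_1,p_2,h)$ and $\mathrm{Rib}(p'_0,p'_1,p'_2,h')$;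
\item[($\Gamma$2)] $p'\to\Diamond p$;
\item[($\Gamma$3)] $p\to{}$``exactly one letter is true'';
\item[($\Gamma$4)] $\neg\bigl(\Diamond(p_i\wedge\alpha)\wedge\Diamond(p_{i+1}\wedge\beta)\wedge\neg\Diamond p_{i+2}\bigr)$ for all $i\in\mathbb Z_3$ and $(\alpha,\beta)\notin\mathrm{Adj}$;
\item[($\Gamma$5)] $\lambda_{1+e}\to\Diamond(p\wedge\neg[r{:}\pi,e])$ for all $r,\pi,e$;
\item[($\Gamma$6)] $\Diamond(p\wedge[r{:}\pi-1])\wedge\Diamond(p\wedge[r{:}\pi,e])\wedge\Diamond(p\wedge[r{:}\pi+1])\to\lambda_{2+e}$ for all $r,\pi,e$,
\end{itemize}
and put
\[
\Psi_{\mathcal M}=\Box\Gamma\wedge\Diamond^5(p\wedge[d])\wedge\Diamond^5(p\wedge[q_h]).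
\]
There are finitely many letters, and $\Psi_{\mathcal M}$ is computable from $\mathcal M$. In ($\Gamma$4) the missing color singles out the windows of length $2$, and the cyclic order of the colors tells which of the two letters comes first. Conditions ($\Gamma$5) and ($\Gamma$6) are the upper and the lower bound for the length of a block. The exponent $5$ leaves room below the two distinguished $p$-points for the arguments of Section~\ref{sec:rigid}.

\begin{proof}[Proof of Theorem~\ref{thm:red}(1)]
Take $M$, $(w_n)$ and $n_h$ from Proposition~\ref{prop:toword}. Put on $\mathbb Z^2$ the standard ribbon at depth $0$ in the unprimed variables and the standard ribbon at depth $M$ in the primed ones, and let a letter $\alpha$ be true exactly at the points $(n,-n)$ with $w_n=\alpha$. We check $\Gamma$ at a point whose window has length $\ell$.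

($\Gamma$1) is Lemma~\ref{lem:standard}, ($\Gamma$2) holds by \eqref{eq:window} because $M\ge2$, and ($\Gamma$3) holds by definition. For ($\Gamma$4), a window with colors $i$, $i+1$ and without $i+2$ consists of two positions $n,n+1$. Here $n\equiv i$, since $n\equiv i+1$ would give $n+1$ the color $i+2$. So $\alpha=w_n$, $\beta=w_{n+1}$ and $(\alpha,\beta)\in\mathrm{Adj}$.

($\Gamma$5): Let $\lambda_{1+e}$ hold, so $\ell\ge M+1+e$ by \eqref{eq:ruler}. If all positions of the window satisfied $[r{:}\pi,e]$, track $r$ would not step inside the window, which would then lie in one block of type $e$ and length $M+e<\ell$.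

($\Gamma$6): Let the premise hold. The window meets $g$ consecutive blocks of track $r$, whose phases increase by $1$ from block to block, and $g\ge3$ because three phases occur. If $g=3$ and the first phase is $\pi_*$, then $\{\pi_*,\pi_*+1,\pi_*+2\}=\{\pi-1,\pi,\pi+1\}$ in $\mathbb Z_4$. Comparing the missing residues gives $\pi_*+3=\pi+2$, so the middle block is the only one of phase $\pi$. (This is why phases are taken modulo $4$: modulo $3$, the block of phase $\pi$ could be cut by the edge of the window.) It has type $e$ and lies in the window with a position on each side, so $\ell\ge M+e+2$. If $g\ge4$, the window contains two whole blocks and two more positions, so $\ell\ge2M+2\ge M+3$. In both cases $\lambda_{2+e}$ holds by \eqref{eq:ruler}.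

So $\Gamma$ is true everywhere. Let $K=n_h+6$. Both coordinates of $(-1,1)$ and of $(n_h,-n_h)$ exceed $-K$ by at least $5$, so these points are reached from $(-K,-K)$ in five $\ll$-steps, and $\Psi_{\mathcal M}$ is true at $(-K,-K)$.
\end{proof}

\section{Rigidity of ribbons}\label{sec:rigid}

Throughout this section $(W_1,<),(W_2,<)\in\mathcal Z$, $\rho=(r_1,r_2)\in W_1\times W_2$, $\Omega=r_1{\uparrow}\times r_2{\uparrow}$ is the set of points seen from $\rho$, and we are given a model on $(W_1\times W_2,\ll)$ in which $\mathrm{Rib}(p_0,p_1,p_2,h)$ is true at every point of $\Omega$. By (Tr), every point seen from a point of $\Omega$ is in $\Omega$. Elements of $r_1{\uparrow}$ are called \emph{columns} and elements of $r_2{\uparrow}$ \emph{rows}; the point $(x,y)$ \emph{lies in} column $x$ and row $y$. Exchanging the coordinates is an isomorphism $(W_1\times W_2,\ll)\cong(W_2\times W_1,\ll)$, so every statement has a \emph{mirror image} with rows and columns exchanged. Our goal is Proposition~\ref{prop:chain}: between two $p$-points with some room below them, the model looks like a finite piece of a standard ribbon.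

\subsection{The order of the columns}

\begin{lemma}\label{lem:order}
\begin{enumerate}
\item[(a)] A reflexive column $w$ satisfies $u<w$ for every column $u$. If $x$ is an irreflexive column, every column $u$ satisfies exactly one of $u<x$, $u=x$, $x<u$, and every column below $x$ is irreflexive.
\item[(b)] If $x$ is an irreflexive column with some column below it, there is a greatest column $x^-$ below $x$, and for every column $u$ we have $u>x^-$ if and only if $u\ge x$.
\item[(c)] There is no infinite sequence of columns $x_0<x_1<\cdots$ below an irreflexive column.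
\item[(d)] For a column $x$ there is at most one irreflexive column $u$ with $u^-=x$.
\end{enumerate}
The same holds for rows.
\end{lemma}

\begin{proof}
(a) Let $w<w$. By (Con) at $r_1$, $u<w$ or $u=w$ or $w<u$. The first two cases give $u<w$. In the third, if $u\not<w$, then (Max) with $S=\{w\}$, base $w$ and bound $u$ gives $w\not<w$, which is false. Let $x$ be irreflexive. One of the three alternatives holds by (Con), and any two of them give $x<x$ by (Tr). A reflexive column $u<x$ would also satisfy $x<u$.

(b) Let $S\neq\emptyset$ be the set of columns below $x$. By (a), $S\cap x{\uparrow}=\emptyset$, so (Max) with base $r_1$ and bound $x$ gives $s\in S$ with no element of $S$ above it. By (Con) all other elements of $S$ are below $s$; put $x^-=s$. A column $u>s$ is not in $S$, so $u\ge x$ by (a), and $u\ge x$ implies $u>s$ by (Tr).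

(c) If $u$ is irreflexive and above all $x_n$, then (Max) with $S=\{x_n:n\ge0\}$, base $r_1$ and bound $u$ gives an $x_n$ with no $x_{n'}$ above it, but $x_n<x_{n+1}$.

(d) If $u<u'$ were two such columns, then $x<u\le (u')^-=x$, while $x$ is irreflexive by (a).
\end{proof}

So the columns form a strict linear order followed by a possibly empty set of reflexive columns, each of which is above all columns. We use the trichotomy in (a) without comment. The column $u$ in (d), if it exists, is denoted by $x^+$; by Example~\ref{ex:frames}(ii) its existence does not follow from the order alone.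

The \emph{height} $\mathrm{ht}(x)\in\mathbb N\cup\{\infty\}$ of an irreflexive column $x$ is the number of columns below $x$. If $x\le x'$ are irreflexive, then $\mathrm{ht}(x)\le\mathrm{ht}(x')$. If $\mathrm{ht}(x)\ge k\ge1$, then $\mathrm{ht}(x^-)\ge k-1$, because the columns below $x^-$ are those below $x$ except $x^-$; hence the columns $x^{(1)}=x^-$, $x^{(2)}=(x^-)^-,\dots,x^{(k)}$ exist. By (b), for example, a column $u$ satisfies $u>x^{(2)}$ if and only if $u=x^-$, $u=x$ or $u>x$. The same notation is used for rows. Let $G_k$ be the set of $(x,y)\in\Omega$ with $x,y$ irreflexive of height at least $k$; then $G_{k+1}\subseteq G_k$.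

\subsection{The ribbon conditions}

Let $P$ be the set of points of $\Omega$ where $p$ is true. By (R1) each point of $P$ has exactly one color and is not an $h$-point. For $z\in\Omega$ let $P(z)$ be the set of points of $P$ seen by $z$, and $\mathrm{col}(z)$ the set of their colors. Call $z$ \emph{deep} if $z\ll z'\ll s$ for some $z'$ and some $s\in P$, that is, if $\Diamond\Diamond p$ is true at $z$. Conditions (R1)--(R3) give, for $z\in\Omega$:
\begin{itemize}
\item[(AC)] there are no $s,s'\in P$, equal or not, with $s\ll s'$;
\item[(D)] $z$ is deep if and only if $|\mathrm{col}(z)|=3$;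
\item[(H)] if $z$ is not deep, then $z$ sees an $h$-point if and only if $|\mathrm{col}(z)|=2$.
\end{itemize}
The basic technique is to look at $a=(x,y)\in P$ from points such as $(x,y^-)$, $(x^-,y^-)$, $(x,y^{(2)})$. By Lemma~\ref{lem:order}(b) such a point sees the open quadrant above $a$, which by (AC) contains no point of $P$, and a few additional rows and columns, in which the colors demanded by (D) must then be found. First we remove the reflexive points.

\begin{lemma}\label{lem:irr}
Let $a=(x,y)\in P$. Then $x$ and $y$ are not both reflexive. If $y$ is irreflexive and $\mathrm{ht}(y)\ge2$, then $x$ is irreflexive.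
\end{lemma}

\begin{proof}
If both are reflexive, then $a\ll a$, against (AC). Let $y$ be irreflexive of height at least $2$ and suppose $x<x$. Then $(x,y^{(2)})\ll(x,y^-)\ll a$, so $(x,y^{(2)})$ is deep and sees three colors. Let $(w,v)\in P((x,y^{(2)}))$, so $w>x$ and $v\ge y^-$. If $v>y$, then $a\ll(w,v)$. If $v=y^-$, then $(w,v)\ll a$, because $w<x$ by Lemma~\ref{lem:order}(a). Both contradict (AC), so $v=y$ and $(x,y^-)$ sees $(w,v)$. Hence $(x,y^-)$ sees three colors and is deep: $(x,y^-)\ll(w',v')\ll s\in P$. As $w'>x$ and $v'\ge y$, we get $a\ll s$, against (AC).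
\end{proof}

\subsection{One point in each row and column}

Condition (AC) allows many points of $P$ in one row. The next proposition, the heart of the proof, excludes this. The points to the right of $a$ in its row are first shown to be bounded (Step~2), so that (Max) applies; then to have a single color, which is where $h$ is used, as Example~\ref{ex:stair} requires (Steps~3--5); and finally not to exist (Step~6).

\begin{proposition}\label{prop:row}
Let $a=(x,y)\in P\cap G_2$. Then $P$ contains no point $(w,y)$ with $w>x$ and no point $(x,v)$ with $v>y$. Consequently two distinct points of $P\cap G_2$ lie in different rows and different columns.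
\end{proposition}

\begin{proof}
Let $I=\{w>x:(w,y)\in P\}$.

\emph{Step 1. For every column $u\ge x$, $P((u,y^-))=\{(w,y):w\in I,\ w>u\}$, and $(u,y^-)$ is not deep.} A point $(w,v)\in P$ seen by $(u,y^-)$ has $w>u\ge x$ and $v\ge y$, so $v=y$ by (AC) with $a$; the converse inclusion holds as $y^-<y$. If $(u,y^-)\ll(w',v')\ll s\in P$, then $w'>x$ and $v'\ge y$, so $a\ll s$.

\emph{Step 2. There is a column $u_1$ with $I\cap u_1{\uparrow}=\emptyset$. All elements of $I$ are irreflexive.} Suppose that every column has an element of $I$ above it. Take $w'<w$ in $I$. Then $(x,y^{(2)})\ll(w',y^-)\ll(w,y)\in P$, so $(x,y^{(2)})$ sees three colors by (D). A point $(w_1,v)\in P$ that it sees has $w_1>x$ and $v\ge y^-$. The case $v>y$ contradicts (AC) with $a$. The case $v=y^-$ contradicts (AC) as well: there is $w_2\in I$ above $w_1$, and $(w_1,y^-)\ll(w_2,y)$. So $v=y$, and the point is seen by $(x,y^-)$. Then $(x,y^-)$ sees three colors and is deep, against Step~1. A reflexive element of $I$ would be above $u_1$.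

\emph{Step 3. The point $a$ sees no $h$-point.} By (AC), $\mathrm{col}(a)=\emptyset$; apply (D) and (H).

\emph{Step 4. There is no $h$-point $(w,y)$ with $w>x$, and none $(x,v)$ with $v>y$.} We show that $|\mathrm{col}((u,y^-))|\le1$ for all columns $u\ge x$. By Step~1 and (D) the value $3$ does not occur. Suppose that $U=\{u\ge x:|\mathrm{col}((u,y^-))|=2\}$ is not empty. If $u\ge x$ and $u>u_1$, then $P((u,y^-))=\emptyset$ by Steps~1 and~2, so $U\cap u_1{\uparrow}=\emptyset$. By (Max) with base $r_1$ and bound $u_1$ there is $u^*\in U$ with no element of $U$ above it. The point $(u^*,y^-)$ sees two points $(w_1,y),(w_2,y)\in P$ of different colors and, by (H), an $h$-point $(w_3,v_3)$ with $w_3>u^*\ge x$ and $v_3\ge y$. By Step~3, $v_3=y$. By (R1) the columns $w_1,w_2,w_3$ are pairwise distinct. One of them, $u$, lies below the other two: $w_1,w_2$ are irreflexive, and $w_3$ is either irreflexive or above both. As $u>u^*$, we have $u\ge x$ and $u\notin U$, so $(u,y^-)$ sees at most one color and, not being deep, no $h$-point. But if $u=w_3$ it sees the two colors of $(w_1,y)$ and $(w_2,y)$, and otherwise it sees the $h$-point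 $(w_3,y)$. So $U=\emptyset$.

For $u=x$, (H) now shows that $(x,y^-)$ sees no $h$-point, which gives the first claim. The second follows from the mirror images of Steps~1--4, which apply since $\mathrm{ht}(x)\ge2$.

\emph{Step 5. All points of $P(z_0)$, where $z_0=(x^-,y^-)$, have the color of $a$.} The point $z_0$ sees the points $(w,v)$ with $w\ge x$ and $v\ge y$. It is not deep, since $z_0\ll(w,v)\ll s\in P$ would give $a\ll s$. It sees no $h$-point: $w>x$, $v>y$ is excluded by Step~3; $w>x$, $v=y$ and $w=x$, $v>y$ by Step~4; $(w,v)=a$ by (R1). So $|\mathrm{col}(z_0)|\notin\{2,3\}$, and $z_0$ sees $a$.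

\emph{Step 6. $I=\emptyset$.} Otherwise (Max) with base $r_1$ and bound $u_1$ gives $w^*\in I$ with no element of $I$ above it. Let $z=(x^-,y^{(2)})$. Since $z\ll(x,y^-)\ll(w^*,y)$, the point $z$ sees three colors. A point $(w,v)\in P(z)$ has $w\ge x$ and $v\ge y^-$. If $v\ge y$, it has the color of $a$ by Step~5. If $v=y^-$, then $w\ge w^*$, since $w<w^*$ would give $(w,y^-)\ll(w^*,y)$. So the two other colors occur at points $(w,y^-)\in P$ with $w\ge w^*$. The column $(w^*)^-$ exists because $x<w^*$. The point $z'=((w^*)^-,y^{(2)})$ sees these two points and also $(w^*,y)\in P(z_0)$, which has the color of $a$. So $z'$ is deep: $z'\ll(w',v')\ll(w,v)\in P$ with $w>w'\ge w^*$ and $v>v'\ge y^-$. Thus $w>w^*>x$ and $v\ge y$. By (AC) with $a$, $v=y$, so $w\in I$ lies above $w^*$, a contradiction.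

The statement on column $x$ is the mirror image. For the last sentence, two distinct points of $G_2$ in one row have comparable columns; apply the first statement to the left point. For two points in one column apply the second statement to the lower point.
\end{proof}

\subsection{Neighbors, chains and windows}

With one point per row and column, (D) produces the two neighbors of a point: $(x^{(2)},y^{(2)})$ must see three colors and has only row $y^-$ and column $x^-$ for two of them. A second use of (D), now in the direction ``fewer than three colors, hence not deep'', shows that there is no gap between a point and its neighbor. This is where the successors $x^+$ and $y^+$ come from.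

\begin{lemma}\label{lem:nbr}
Let $a=(x,y)\in P\cap G_4$. Then $x^+$ and $y^+$ exist, the points $(x^-,y^+)$ and $(x^+,y^-)$ belong to $P$, and the colors of $(x^-,y^+)$, $a$, $(x^+,y^-)$ are pairwise distinct.
\end{lemma}

\begin{proof}
\emph{Claim. If $a=(x,y)\in P\cap G_3$, then $P$ contains exactly one point $(w,y^-)$ with $w>x$ and exactly one point $(x^-,v)$ with $v>y$; both $w$ and $v$ are irreflexive; and these two points and $a$ have three different colors.}

The point $z=(x^{(2)},y^{(2)})$ satisfies $z\ll(x^-,y^-)\ll a$, so it sees three colors. Let $(w,v)\in P(z)$, so $w\ge x^-$ and $v\ge y^-$. If $w\ge x$ and $v\ge y$, then $(w,v)=a$ by (AC) and Proposition~\ref{prop:row}. Otherwise $v=y^-$ or $w=x^-$. The point $(x^-,y^-)$ is not in $P$ by (AC). The points $(x,y^-)$ and $(x^-,y)$ lie in $G_2$ and share a column or a row with $a$, so they are not in $P$. Hence every point of $P(z)$ other than $a$ has the form $(w,y^-)$ with $w>x$ or $(x^-,v)$ with $v>y$. If $(w,y^-)\in P$ and $w>x$, then $w$ is irreflexive by Lemma~\ref{lem:irr}, as $\mathrm{ht}(y^-)\ge2$, and $\mathrm{ht}(w)\ge\mathrm{ht}(x)$; so $(w,y^-)\in G_2$,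 and there is at most one such point by Proposition~\ref{prop:row}. By the mirror argument there is at most one point of the second form, and its row is irreflexive. As $z$ sees two colors besides that of $a$, the claim follows.

Now let $a\in P\cap G_4$ and let $b=(w,y^-)$ be as in the claim; then $b\in P\cap G_3$. By the claim for $b$, row $y^{(2)}$ contains exactly one point $b'$ of $P$ with column above $w$. It contains no other point $(w',y^{(2)})$ of $P$: if $w'<w$, then $(w',y^{(2)})\ll b$, and $(w,y^{(2)})\in G_2$ shares its column with $b$. Let $z=(x,y^{(3)})$ and $(w',v)\in P(z)$, so $w'>x$ and $v\ge y^{(2)}$. The case $v>y$ contradicts (AC), and $v=y$ contradicts Proposition~\ref{prop:row}. So $v\in\{y^-,y^{(2)}\}$ and $P(z)\subseteq\{b,b'\}$. By (D), $z$ is not deep. A column $u$ with $x<u<w$ would give $z\ll(u,y^{(2)})\ll b$. So $x$ is the greatest column below $w$, that is, $w=x^+$. The mirror argument gives $v=y^+$ for the point $(x^-,v)$ of the claim.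
\end{proof}

\begin{proposition}\label{prop:chain}
Let $a\ne a'$ be points of $P\cap G_4$. After exchanging $a$ and $a'$ if necessary, there are $L\ge1$ and points $a_n=(x_n,y_n)\in P\cap G_4$, $0\le n\le L$, with $a_0=a$, $a_L=a'$, $x_{n+1}=x_n^+$ and $y_{n+1}=y_n^-$. Moreover:
\begin{enumerate}
\item[(a)] there are $\kappa\in\mathbb Z_3$ and $\varepsilon\in\{1,-1\}$ such that $a_n$ has color $\kappa+\varepsilon n$;
\item[(b)] the columns $w$ with $x_0\le w\le x_L$ are exactly $x_0<\dots<x_L$, and the rows $v$ with $y_L\le v\le y_0$ are exactly $y_0>\dots>y_L$;
\item[(c)] for $0\le i\le j\le L$ the point $z_{ij}=(x_i^-,y_j^-)\in\Omega$ satisfies $P(z_{ij})=\{a_i,\dots,a_j\}$.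
\end{enumerate}
\end{proposition}

\begin{proof}
Let $a=(x,y)$, $a'=(x',y')$. By Proposition~\ref{prop:row}, $x\ne x'$, and we may assume $x<x'$. Put $a_0=a$. Suppose that $a_n\in P\cap G_4$ is given with $x_n<x'$. Then $y_n>y'$, because $y_n<y'$ contradicts (AC) and $y_n=y'$ contradicts Proposition~\ref{prop:row}. Let $a_{n+1}=(x_n^+,y_n^-)$, which is in $P$ by Lemma~\ref{lem:nbr}. By Lemma~\ref{lem:order}(b), $x'>x_n=(x_n^+)^-$ gives $x_{n+1}\le x'$, and $y'<y_n$ gives $y'\le y_{n+1}$. Both coordinates of $a_{n+1}$ are irreflexive, $\mathrm{ht}(x_{n+1})\ge\mathrm{ht}(x_n)\ge4$ and $\mathrm{ht}(y_{n+1})\ge\mathrm{ht}(y')\ge4$, so $a_{n+1}\in G_4$. By Lemma~\ref{lem:order}(c) the construction stops, with $x_L=x'$ for some $L\ge1$, and $a_L=a'$ by Proposition~\ref{prop:row}.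

(a) For $1\le n\le L$ we have $x_n^-=x_{n-1}$, and $y_n^+=y_{n-1}$ by Lemma~\ref{lem:order}(d). By Lemma~\ref{lem:nbr}, consecutive points have different colors and three consecutive points have three colors. So the differences of consecutive colors are $\pm1$, and two consecutive differences never have sum $0$; hence all are equal.

(b) Let $x_0\le w\le x_L$ and let $n$ be largest with $x_n\le w$. If $n=L$, then $w=x_L$. If $n<L$, then $w\not\ge x_{n+1}$, so $w\not>x_{n+1}^-=x_n$ and $w=x_n$. Let $y_L\le v\le y_0$ and let $n$ be least with $y_n\le v$. If $n=0$, then $v=y_0$. If $n>0$, then $v\not\ge y_{n-1}$, so $v\not>y_{n-1}^-=y_n$ and $v=y_n$.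

(c) The point $z_{ij}$ sees exactly the points $(w,v)$ with $w\ge x_i$ and $v\ge y_j$, among them $a_i,\dots,a_j$. Let $(w,v)\in P$ be such a point. If $w>x_j$, then $v>y_j$ contradicts (AC) with $a_j$, and $v=y_j$ contradicts Proposition~\ref{prop:row} for $a_j$. So $w=x_n$ with $i\le n\le j$ by (b). If $v>y_n$, Proposition~\ref{prop:row} fails for $a_n$. If $y_j\le v<y_n$, then $(x_n,v)\in P\cap G_4$ shares its column with $a_n$. So $(w,v)=a_n$.
\end{proof}

\section{From a model of $\Psi_{\mathcal M}$ to a halting run}\label{sec:read}

Let $(W_1,<),(W_2,<)\in\mathcal Z$ and let $\Psi_{\mathcal M}$ be true at $\rho=(r_1,r_2)$. Then $\Gamma$ is true on $\Omega$, and by ($\Gamma$1) the results of Section~\ref{sec:rigid} apply both to $P$ and to the set $P'$ of points of $\Omega$ where $p'$ is true.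

\subsection*{The word} There are $a^d,a^h\in P$ satisfying $[d]$ and $[q_h]$, each the end of a sequence $\rho\ll z_1\ll\dots\ll z_4\ll a$. An irreflexive coordinate of such a point $a$ has height at least $4$: the corresponding coordinates of $z_1,\dots,z_4$ increase, lie below it and are irreflexive, so they are distinct. By Lemma~\ref{lem:irr} one coordinate of $a$ is irreflexive, and then so is the other, by the same lemma or its mirror image. So $a^d,a^h\in G_4$, and $a^d\ne a^h$ by ($\Gamma$3). Let $a_0,\dots,a_L$ be the chain of Proposition~\ref{prop:chain} between them. Exchanging the coordinates preserves all hypotheses, reverses the chain and replaces $\varepsilon$ by $-\varepsilon$; so we may assume $\varepsilon=1$. Let $w_n$ be the letter true at $a_n$. For $0\le n<L$ the point $z_{n,n+1}$ sees in $P$ exactly $a_n$, of some color $i$, and $a_{n+1}$, of color $i+1$. By ($\Gamma$4), $(w_n,w_{n+1})\in\mathrm{Adj}$. So $w_0,\dots,w_L$ is admissible, and one of its ends has state $d$, the other $q_h$.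

\subsection*{The ruler} A priori the second ribbon is unrelated to the first. Condition ($\Gamma$2) traps the relevant $p'$-points in the rows and columns of the chain, and there the two ribbons must be parallel, because both move by one column and one row at a time.

\begin{lemma}\label{lem:ruler}
There is $M\in\{2,3,\dots\}\cup\{\infty\}$ such that for $0\le i\le j\le L$ and $k\in\{1,2,3\}$, the formula $\lambda_k$ is true at $z_{ij}$ if and only if $j-i+1\ge M+k$.
\end{lemma}

\begin{proof}
Let $P'_0=\{(w,v)\in P':w\ge x_0,\ v\ge y_L\}$; it contains every point of $P'$ seen by some $z_{ij}$. If $P'_0=\emptyset$, take $M=\infty$. Otherwise let $(w,v)\in P'_0$. By ($\Gamma$2) it sees some $s\in P$. Then $z_{0L}$ sees $s$, so $s=a_n$ for some $n$ by Proposition~\ref{prop:chain}(c), and $x_0\le w<x_n$, $y_L\le v<y_n$. By Proposition~\ref{prop:chain}(b), $(w,v)=(x_g,y_l)$ with $g<n<l$. In particular $l-g\ge2$ and $P'_0\subseteq G_4$.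

Apply Lemma~\ref{lem:nbr} to $(x_g,y_l)\in P'$. We have $x_g^+=x_{g+1}$ and $y_l^+=y_{l-1}$, since $g<L$ and $l>0$. So $(x_{g+1},y_{l+1})\in P'_0$ if $l<L$, and $(x_{g-1},y_{l-1})\in P'_0$ if $g>0$. Moving backward $g$ times gives $(x_0,y_{l-g})\in P'_0$. By Proposition~\ref{prop:row} for $P'$, column $x_0$ contains only one point of $P'_0$, so $l-g$ has the same value $M\ge2$ for all points of $P'_0$. Moving forward from $(x_0,y_M)$ gives
\[
P'_0=\{b_g:0\le g\le L-M\},\qquad b_g=(x_g,y_{g+M}).
\]
The point $z_{ij}$ sees $b_g$ if and only if $i\le g$ and $g+M\le j$, so it sees $\max(0,j-i+1-M)$ points $b_g$ with consecutive $g$. By Lemma~\ref{lem:nbr} for $P'$, two consecutive points $b_g$ have different colors and three consecutive ones have three colors. So $z_{ij}$ sees at least $k$ primed colors if and only if $j-i+1-M\ge k$.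
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:red}(2)]
Let $[s,t]$ be a block of track $r$ in $w_0,\dots,w_L$, of phase $\pi$ and type $e$; thus $1\le s\le t<L$. The point $z_{s-1,t+1}$ sees $a_{s-1}$, $a_s$ and $a_{t+1}$, which satisfy $[r{:}\pi-1]$, $[r{:}\pi,e]$ and $[r{:}\pi+1]$. By ($\Gamma$6) it satisfies $\lambda_{2+e}$, and Lemma~\ref{lem:ruler} gives $t-s+3\ge M+2+e$. So $M$ is finite and $t-s+1\ge M+e$. Suppose $t-s+1\ge M+e+1$. Then $s+M+e\le t$, and $z_{s,s+M+e}$ satisfies $\lambda_{1+e}$ by Lemma~\ref{lem:ruler}. By ($\Gamma$5) it sees a point of $P$ where $[r{:}\pi,e]$ is false. But $P(z_{s,s+M+e})=\{a_s,\dots,a_{s+M+e}\}$, and all these points satisfy $[r{:}\pi,e]$. Hence $t-s+1=M+e$.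

So the word is $M$-calibrated if $M$ is finite; if $M=\infty$ it has no blocks and is $2$-calibrated. By Proposition~\ref{prop:fromword}, $\mathcal M$ halts.
\end{proof}

This completes the proofs of Theorems~\ref{thm:red} and~\ref{thm:main}.

\section{Other products of discrete linear logics}\label{sec:other}

The model of Section~\ref{sec:formula} uses only a finite square, so the lower bound holds for every class of products over $\mathcal Z$ that contains large enough squares. A \emph{normal} modal logic is a set of formulas that contains the tautologies and $\Box(p\to q)\to(\Box p\to\Box q)$ and is closed under modus ponens, substitution and the rule ``from $A$ infer $\Box A$''; the logic of any frame is normal. The logic $\mathbf{K4.3}$ is the least normal logic containing \eqref{ax:4} and \eqref{ax:3}; $L+A$ is the least normal logic containing $L$ and $A$; and $\mathbf{GL.3}=\mathbf{K4.3}+\Box(\Box p\to p)\to\Box p$. A \emph{finite strict chain} is a frame isomorphic to $(\{1,\dots,n\},<)$ for some $n\ge1$.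

\begin{theorem}\label{thm:other}
Let $\mathcal C$ be a class of product frames $F_1\times F_2$ with $F_1,F_2\in\mathcal Z$ such that for every $N$ some $F_1\times F_2\in\mathcal C$ has points $u_i\in F_i$ for which the subframe on $\{u_i\}\cup u_i{\uparrow}$ is isomorphic to $(\mathbb N,<)$ or to a finite strict chain with at least $N$ elements $(i=1,2)$. Then the $\varphi$-fragment of the bimodal logic of $\mathcal C$ is $\Pi^0_1$-hard; so it is undecidable and not r.e. In particular this holds for $L_1\times L_2$ whenever each $L_i$ contains $\mathbf{K4.3}+\Box(\Box p\to p)\to(\Diamond\Box p\to\Box p)$ and is valid on $(\mathbb N,<)$ or on all finite strict chains; for example, if each $L_i$ is one of $\mathbf L(\mathbb Z,<)$, $\mathbf L(\mathbb N,<)$, $\mathbf{GL.3}$.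
\end{theorem}

\begin{proof}
As in the proof of Theorem~\ref{thm:main}, it suffices to show that $\mathcal M$ halts if and only if $\Psi_{\mathcal M}$ is satisfiable in $(W_1\times W_2,\ll)$ for some member of $\mathcal C$. One direction is Theorem~\ref{thm:red}(2).

Let $\mathcal M$ halt. Take the model on $\mathbb Z^2$ and the number $K$ from the proof of Theorem~\ref{thm:red}(1), and take $F_1\times F_2\in\mathcal C$ and $u_1,u_2$ for $N=2K+1$. The subframes on $\{u_i\}\cup u_i{\uparrow}$ are isomorphic to $(X,<)$ and $(Y,<)$, where $X,Y$ are intervals of $\mathbb Z$ with least element $-K$ that contain $K$. Call a point of $\mathbb Z^2$ \emph{marked} if some variable is true there; marked points have the form $(n,-n-j)$ with $j\ge0$. If such a point is seen by a point of $X\times Y$, then $n>-K$ and $-n-j>-K$, so $n<K$ and $-n-j<K$, and the point lies in $X\times Y$. Also, if $z\in X\times Y$ and $z\ll z_1\ll\dots\ll z_k\ll s$ with $s$ marked, then all $z_i$ lie coordinatewise between $z$ and $s$, hence in $X\times Y$. Now $\Gamma$ is a Boolean combination of variables and formulas $\Diamond B$ and $\Diamond\Diamond B$, and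 the last two conjuncts of $\Psi_{\mathcal M}$ have the form $\Diamond^5B$, where each $B$ is box-free and true only at marked points. All these formulas keep their truth values at points of $X\times Y$ when the model is restricted to $X\times Y$. So $\Gamma$ is true on $X\times Y$, and $\Psi_{\mathcal M}$ is true at $(-K,-K)$ in the restricted model. Transfer the valuation to $(\{u_1\}\cup u_1{\uparrow})\times(\{u_2\}\cup u_2{\uparrow})$. This set contains $(u_1,u_2)$ and all points that it sees, so $\Psi_{\mathcal M}$ is true at $(u_1,u_2)$ in $(W_1\times W_2,\ll)$.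

Let $L_1,L_2$ be as in the second part and let $\mathcal C$ consist of all $F_1\times F_2$ with $F_i$ validating $L_i$. These frames validate \eqref{ax:4}--\eqref{ax:Z}, so they are in $\mathcal Z$ by Lemma~\ref{lem:frames}. Given $N$, let $F_i$ be $(\mathbb N,<)$ or the chain with $N$ elements, and $u_i$ its least point. For the examples: for every point $w$ of $\mathbb N$ the subframe on $\{w\}\cup w{\uparrow}$ is the same in $\mathbb N$ and in $\mathbb Z$, so $\mathbf L(\mathbb Z,<)\subseteq\mathbf L(\mathbb N,<)$; both logics are therefore valid on $(\mathbb N,<)$, and they are normal and contain \eqref{ax:4}--\eqref{ax:Z}. In $\mathbf{GL.3}$, formula \eqref{ax:Z} is a propositional consequence of $\Box(\Box p\to p)\to\Box p$. The latter is valid on a finite strict chain, since $p$ follows point by point from the top down, and so are \eqref{ax:4} and \eqref{ax:3} by the proof of Lemma~\ref{lem:frames}.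
\end{proof}

\section{The upper bound for $(\mathbb Z,<)^2$}\label{sec:upper}

For the single frame $(\mathbb Z,<)^2$ the lower bound is sharp. The reason is that a boxed formula, once true, stays true when the coordinates increase, so its truth set in $\mathbb N^2$ is described by finitely many corners; far from the origin a model can then be replaced by a periodic one. We use two textbook facts. \emph{Dickson's lemma}: every subset of $\mathbb N^2$ has finitely many minimal elements in the componentwise order $\le$. \emph{Presburger arithmetic}, the first-order theory of $(\mathbb N,+)$, is decidable; the order, each natural number and each congruence modulo a fixed number are definable in $(\mathbb N,+)$.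

\begin{theorem}\label{thm:upper}
The $\varphi$-fragment of $\mathbf L((\mathbb Z,<)^2)$, which equals that of $\mathbf L((\mathbb N,<)^2)$, is $\Pi^0_1$-complete.
\end{theorem}

\begin{proof}
Hardness is Theorem~\ref{thm:main}. For every point $z$ of $\mathbb Z^2$ or $\mathbb N^2$, a translation maps $z$ and the set of points that it sees onto $(0,0)$ and the set of points that $(0,0)$ sees in $\mathbb N^2$. So $A$ belongs to either fragment if and only if $\neg A$ is not satisfiable at $(0,0)$ in $(\mathbb N^2,\ll)$. The fragments coincide, and it remains to show that the set of formulas satisfiable at $(0,0)$ in $(\mathbb N^2,\ll)$ is r.e.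

Call a valuation \emph{definable for $A$} if for each variable $q$ of $A$ the set $V(q)\subseteq\mathbb N^2$ is defined in $(\mathbb N,+)$ by a first-order formula $T_q(x,y)$. Given such formulas, put $T_\bot=\bot$, $T_{B\to C}=T_B\to T_C$ and
\[
T_{\Box B}(x,y)=\forall x'\,\forall y'\,\bigl(x<x'\wedge y<y'\to T_B(x',y')\bigr).
\]
Then the sentence $T_A(0,0)$ is true in $(\mathbb N,+)$ if and only if $A$ is true at $(0,0)$, and this is decidable. Enumerating all tuples $(T_q)$ shows that satisfiability at $(0,0)$ under a definable valuation is r.e. It therefore suffices to turn a valuation $V$ with $A$ true at $(0,0)$ into a definable one.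

Let $\mathrm{Sub}(A)$ be the finite set of subformulas of $A$, and let the \emph{type} $t(z)$ be the set of $C\in\mathrm{Sub}(A)$ true at $z$ under $V$. For $\Box B\in\mathrm{Sub}(A)$ let $E_B=\{z:\Box B\notin t(z)\}$. If $z'\le z\ll u$, then $z'\ll u$, so $E_B$ is downward closed and its complement is upward closed. By Dickson's lemma there is $b\in\mathbb N$ that bounds the coordinates of the minimal elements of all these complements. For $a\le b$ we have $x\ge a$ if and only if $\min(x,b)\ge a$. So membership of $(x,y)$ in $E_B$ depends only on its \emph{truncation} $(\min(x,b),\min(y,b))$.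

Partition $\mathbb N^2$ into \emph{parts}: the single points of $[0,b]^2$; the row ends $\{(x,y):x>b\}$ for each $y\le b$; the column ends $\{(x,y):y>b\}$ for each $x\le b$; and the quadrant $\{(x,y):x,y>b\}$. Points of one part have the same truncation, and in each coordinate they either agree or both exceed $b$. For each part list the finitely many types $t_0,\dots,t_{k-1}$ of its points, and define $\sigma(x,y)=t_{x\bmod k}$ on the part, except that $\sigma(x,y)=t_{y\bmod k}$ on a column end. On $[0,b]^2$ this gives $\sigma=t$. Let $V'(q)=\{z:q\in\sigma(z)\}$. This set is a finite union of sets given by comparisons of coordinates with constants and by congruences, so $V'$ is definable for $A$.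

\emph{Claim: for $C\in\mathrm{Sub}(A)$ and $z\in\mathbb N^2$, $C$ is true at $z$ under $V'$ if and only if $C\in\sigma(z)$.} We use induction on $C$. For each $z$ fix $z^*$ in the part of $z$ with $\sigma(z)=t(z^*)$. Variables are handled by the definition of $V'$, and $\bot$ and $\to$ by the fact that $\sigma(z)$ is the type of the point $z^*$. Let $C=\Box B$. As $z$ and $z^*$ have the same truncation, $\Box B\notin\sigma(z)$ if and only if $z\in E_B$. So we must show that $z\in E_B$ if and only if $B\notin\sigma(u')$ for some $u'\gg z$.

Let $z\in E_B$, so $B\notin t(u)$ for some $u\gg z$. There is $u'\gg z$ in the part of $u$ with $\sigma(u')=t(u)$: keep the coordinates of $u$ that are at most $b$, and choose the others large, with the residue that produces the type $t(u)$. Then $B\notin\sigma(u')$.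

Conversely, let $u'\gg z$ and $B\notin\sigma(u')=t(u^*)$ with $u^*$ in the part of $u'$. Each coordinate of $u^*$ either equals that of $u'$, which is at least $1$, or exceeds $b$ together with that of $u'$. So $u^*-(1,1)$ lies in $\mathbb N^2$, sees $u^*$, hence belongs to $E_B$, and has the same truncation as $u'-(1,1)$. Thus $u'-(1,1)\in E_B$, and $z\le u'-(1,1)$ gives $z\in E_B$. This proves the claim.

Since $A\in t((0,0))=\sigma((0,0))$, the formula $A$ is true at $(0,0)$ under $V'$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AiML}
\emph{Advances in Modal Logic},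
\texttt{https://github.com/MiguelANunes/Materiais-Academicos}.

\bibitem{Minsky}
Minsky, 1967.

\end{thebibliography}
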